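\title{Consecutive integers whose smooth parts are all large}

\begin{abstract}
Let $a_k(m)$ be the largest divisor of $m$ all of whose prime factors are at most $k$. We prove that there is an $\varepsilon>0$ such that for every large $k$ some $\lfloor(1+\varepsilon)k\rfloor$ consecutive positive integers all satisfy $a_k(m)>\varepsilon k$. This disproves the conjecture that among any $k$ consecutive positive integers the least value of $a_k$ is $o(k)$. The proof starts from a block that imitates the integers just above $\varepsilon k$ and repairs its failures, the primes just above $k$, by moving the residue classes of other primes in disjoint groups of $31$. The groups are supplied by the Green--Tao theorem on linear equations in primes.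
\end{abstract}

\section{The problem and the result}

For integers $m\ge1$ and $k\ge2$ let $a_k(m)=\prod_{p\le k}p^{v_p(m)}$, where $p$ runs over primes and $v_p(m)$ is the exponent of $p$ in $m$. This is the \emph{$k$-smooth part} of $m$: its largest divisor with all prime factors at most $k$. For $l\ge1$ put
\[
f(n;k,l)=\min_{1\le i\le l}a_k(n+i),\qquad F(k,l)=\sup_{n\ge0}f(n;k,l).
\]
Thus $F(k,l)$ measures how evenly the primes up to $k$ can be spread over a block of $l$ consecutive integers. A longer block has a smaller minimum, so $F(k,l)$ is non-increasing in $l$. For very short blocks it is infinite (take $l=1$ and $n+1=2^j$), but a prime power exceeding the length of the block divides at most one of its members, and this limits $F(k,k)$. The following asymptotic bound is known; we include a short proof because it shows what an extremal block would have to look like.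

\begin{proposition}\label{prop:upper}
For $k\ge2$ one has $F(k,k)^{k-\pi(k)}\le(k-1)!$. Hence $F(k,l)$ is finite, and the supremum is attained, for all $l\ge k$; and for every $\eta>0$ one has $F(k,k)<(1+\eta)k$ for $k\ge k_0(\eta)$.
\end{proposition}

\begin{proof}
Fix $n$. For each prime $p\le k$ choose $i_p\in\{1,\dots,k\}$ at which $v_p(n+i)$ is largest. For $i\ne i_p$ the power $p^{v_p(n+i)}$ divides both $n+i$ and $n+i_p$, so it divides $i-i_p$. Therefore
\[
\sum_{i\ne i_p}v_p(n+i)\le v_p\big((i_p-1)!\,(k-i_p)!\big)\le v_p\big((k-1)!\big).
\]
Let $I$ be the set of indices different from every $i_p$. Then $|I|\ge k-\pi(k)\ge1$ and $\prod_{i\in I}a_k(n+i)$ divides $(k-1)!$, which gives the first claim. By Stirling's formula $\log k!=k\log k-k+O(\log k)$, and by the prime number theorem $\pi(k)/k=(1+o(1))/\log k$. Hence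
\[
\log F(k,k)\le\frac{\log k-1+o(1)}{1-\pi(k)/k}=\big(\log k-1+o(1)\big)\Big(1+\frac{1+o(1)}{\log k}\Big)=\log k+o(1).\qedhere
\]
\end{proof}

The argument bounds a minimum by a geometric mean, so it can be nearly sharp only if the values $a_k(n+i)$, $i\in I$, are all of about the same size. Ordinary blocks are far from this. Averaged over $n$, the number of $i\le k$ with $a_k(n+i)=1$ is $k\prod_{p\le k}(1-1/p)$, which by Mertens' estimate has order $k/\log k$; so even $f(n;k,k)\ge2$ asks for an unusual $n$. The first values are small: $F(2,2)=1$; $F(3,3)=2$, by the block $2,3,4$ and Proposition~\ref{prop:upper}; and $F(4,4)=1$, since of two odd numbers at distance $2$ at most one is a multiple of $3$. One would guess that the upper bound is wasteful, and it is conjectured in \cite{source} that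
\begin{equation}\label{eq:conj}
\lim_{k\to\infty}\frac{F(k,k)}{k}=0 ;
\end{equation}
that is, for every $\varepsilon>0$, every sufficiently large $k$ and every $n$, at least one of $a_k(n+1),\dots,a_k(n+k)$ is less than $\varepsilon k$. We show that \eqref{eq:conj} is false.

\begin{theorem}\label{thm:main}
There are $\varepsilon>0$ and $k_0$ such that for every $k\ge k_0$ there is an $n\ge0$ with
\[
a_k(n+i)>\varepsilon k\qquad\text{for all }1\le i\le\lfloor(1+\varepsilon)k\rfloor .
\]
For fixed $k\ge k_0$ this holds for all $n\ge0$ in some residue class, hence for a set of $n$ of positive density.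
\end{theorem}

\begin{corollary}\label{cor:order}
For $k\ge k_0$ and $1\le l\le(1+\varepsilon)k$ one has $F(k,l)>\varepsilon k$. In particular
\[
0<\liminf_{k\to\infty}\frac{F(k,k)}k\le\limsup_{k\to\infty}\frac{F(k,k)}k\le1,
\]
and there are constants $0<c<C$ with $ck\le F(k,k)\le Ck$ for all $k\ge2$.
\end{corollary}

\begin{proof}
The first claim follows from the theorem and the monotonicity in $l$, the bound on the upper limit from Proposition~\ref{prop:upper}. For the finitely many remaining $k$ use $1\le F(k,k)<\infty$.
\end{proof}

We do not determine $\lim F(k,k)/k$, nor whether this limit exists.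

Section~\ref{sec:cover} turns the problem into one of covering integers by residue classes. Section~\ref{sec:gadget} constructs a configuration of $31$ primes, a \emph{gadget}, that repairs one bad position of the block. Section~\ref{sec:many} shows that there are at least a constant times $k/\log k$ disjoint gadgets, and Section~\ref{sec:proof} assembles the proof.

\section{Moving residue classes}\label{sec:cover}

Take an integer $s$ near $\varepsilon k$ and the window $(s,M]$ with $M=s+l<2k$. If $n\equiv s$ modulo high powers of all primes $p\le k$, then $a_k(n+i)=a_k(s+i)$. An integer $m=s+i$ of the window either is $k$-smooth, so that $a_k(m)=m>s$, or has a prime factor exceeding $k$, and is then itself prime because $m<2k$. So this block fails only at the primes in $(k,M]$. The advantage of $n$ over $s$ is that its residues modulo different primes can be changed independently.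

\begin{lemma}\label{lem:crt}
Let $k\ge2$, $s\ge0$, $l\ge1$, let $\mathcal Q$ be a set of primes at most $k$, and let an integer $t_Q$ be given for each $Q\in\mathcal Q$. There is a residue class such that for every $n\ge0$ in it, every $1\le i\le l$ and $m=s+i$:
\begin{enumerate}
\item[(a)] $p^{v_p(m)}$ divides $n+i$ for every prime $p\le k$ with $p\notin\mathcal Q$;
\item[(b)] $Q$ divides $n+i$ for every $Q\in\mathcal Q$ with $m\equiv t_Q\pmod Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $A$ with $2^A>s+l$. By the Chinese remainder theorem the conditions $n\equiv s\pmod{p^A}$ for $p\le k$, $p\notin\mathcal Q$, and $n\equiv s-t_Q\pmod Q$ for $Q\in\mathcal Q$ define a residue class. In (a), $n+i\equiv m\pmod{p^A}$, and $v_p(m)<A$ because $0<m<p^A$. In (b), $n+i\equiv m-t_Q\pmod Q$.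
\end{proof}

We say that the primes of $\mathcal Q$ are \emph{moved}, that $t_Q$ is the \emph{target} of $Q$, and that $Q$ \emph{covers} $m$ if $m\equiv t_Q\pmod Q$. Moving $Q$ has a price: the multiples of $Q$ in the window lose their factor $Q$ and may have to be covered in turn. Moving one prime $Q$ onto a bad prime $P$ therefore only shifts the defect from $P$ to $Q$. Progress comes from primes that cover two or more of the exposed numbers.

\begin{example}\label{ex:18}
Let $k=l=18$ and $s=1$. The window is $2,3,\dots,19$, and we want every smooth part to exceed $s=1$. The only failure is $m=19$. Move the primes $3,5,11,13,17$ and leave $2$ and $7$. The even $m$ keep the factor $2$ and $m=7$ keeps $7$, so seven numbers are exposed: $3,5,9,11,13,15,17$. With target $5$ the prime $3$ covers $5,11,17$; with target $3$ the prime $5$ covers $3,13$; let $11$ cover $9$ and $13$ cover $15$. All seven numbers are covered by four primes, and $17$ is spare. Give it the target $19$. Lemma~\ref{lem:crt} yields $F(18,18)\ge2$.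
\end{example}

Two features of the example carry over. The moved primes repair their own damage thanks to linear relations among them ($11=5+2\cdot3$, $17=5+4\cdot3$, $13=3+2\cdot5$), and the spare prime may be sent to any target, so the bad prime need not satisfy any relation. Two features do not. First, there are now about $2\varepsilon k/\log k$ bad primes, each needing its own group, and a covering prime is useful only if it exceeds $\varepsilon k$; so the groups consist of primes of size comparable to $k$. Second, a multiple $2Q$ or $4Q$ of a moved prime keeps only a bounded cofactor, so it must be covered too.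

\section{A self-repairing set of 31 primes}\label{sec:gadget}

\subsection*{The balance of losses and gains}
Throughout, $M$ is at most $1.002k$. We look for a set $S$ of primes, and targets for all but one of them, that cover all positive multiples of primes of $S$ up to $M$. Large primes are cheap to move, since they have few multiples, but parity prevents them from succeeding alone.

\begin{proposition}\label{prop:third}
Let $S$ be a set of odd primes in $(M/3,M]$ and $D$ the set of positive multiples at most $M$ of primes of $S$. If targets for the primes of $S'\subseteq S$ cover $D$, then $S'=S$.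
\end{proposition}

\begin{proof}
Let $b$ be the number of primes $c\in S$ with $2c\le M$. Then $D$ consists of $S$ and the $b$ even numbers $2c$, so $|D|=|S|+b$. Assign each element of $D$ to a prime of $S'$ that covers it. As $D\subset(M/3,M]$, two elements assigned to $Q$ differ by less than $2M/3<2Q$, so by exactly $Q$. Hence $Q$ receives at most two elements, and if two, then one is even. Thus $|D|\le|S'|+b$, and $|S'|\ge|S|$.
\end{proof}

So smaller primes are needed. We use three sizes: \emph{small} primes $g\approx0.24k$ with the four multiples $g,2g,3g,4g$; \emph{medium} primes $c\approx0.375k$ with the two multiples $c,2c$; and \emph{large} primes, above $M/2$, with one multiple. Call the \emph{balance} of a moved prime the number of exposed integers assigned to it minus the number of its own multiples; a spare prime needs total balance $+1$.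

A large prime that covers one number has balance $0$. It has balance $+1$ if it covers two numbers $t$ and $t+Q$, which have opposite parity, with $t<M/2$. We use three such pairs: $(g,2c)$, $(c,4g)$, and $(2g,z)$ with $z$ a large prime. A small prime covers two large primes $r$ and $r+2g$ and has balance $-2$; there is room for $M/2<r<r+2g\le k$ only if $g<k-3M/4$ or so, that is, for $g$ below about $k/4$, while $5g>M$ keeps the number of multiples at four. A medium prime has balance $0$ if it covers a pair $(g,g+2c)$ or $(4g-c,4g)$ whose other member is a large prime, and $-1$ if it covers one number.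

Take $a$ small and $b$ medium primes, all $a$ pairs $(2g,z)$, $U$ pairs $(g,2c)$, $V$ pairs $(c,4g)$, and $W$ medium primes that cover a pair. The total balance is
\[
-2a-(b-W)+a+U+V=U+V+W-a-b .
\]
Here $U,V,W\le b$, and $U+V+W\le2a$ because each pair uses one of the numbers $g$, $4g$. A positive balance requires $\min(2a,3b)>a+b$, that is $b<a<2b$. The first solutions are $(a,b)=(3,2)$ and $(4,3)$.

\begin{remark}\label{rem:mod3}
The case $(3,2)$ fails modulo $3$. All primes involved are $\equiv\pm1\pmod 3$. If $2c-g$ is prime then $g\equiv c$, and if $g+2c$ or $4g-c$ is prime then $g\not\equiv c$. Balance $+1$ forces $U=V=W=2$, so each $c_j$ takes part in one ``congruent'' and two ``incongruent'' pairs, and all six numbers $g_i,4g_i$ are used. Say $g_1\equiv c_1$ and $g_2\equiv c_2$. Then $4g_1$ must be paired with $c_2$, so $c_1\not\equiv c_2$, and $4g_2$ must be paired with $c_1$. One incongruent pair remains at each $c_j$, for $g_3$ and $4g_3$; then $g_3$ is incongruent to both nonzero residues, which is impossible.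
\end{remark}

We therefore take $(a,b)=(4,3)$ with $U=V=3$ and $W=2$, and match the indices so that the conditions modulo $3$ are compatible.

\subsection*{Definition of a gadget}
Let $x=(c_1,c_2,c_3,\,g_1,\dots,g_4,\,r_1,\dots,r_4,\,w_1,\dots,w_4)$ and let $\psi_1,\dots,\psi_{31}$ be the linear forms in $x$ consisting of the $15$ coordinates and the $16$ forms
\begin{equation}\label{eq:forms}
\begin{gathered}
q_1=g_1+2c_1,\qquad q_2=4g_2-c_2,\\
u_1=2c_1-g_2,\qquad u_2=2c_2-g_3,\qquad u_3=2c_3-g_4,\\
v_1=4g_3-c_1,\qquad v_2=4g_4-c_2,\qquad v_3=4g_1-c_3,\\
y_i=r_i+2g_i,\qquad z_i=w_i+2g_i\qquad(1\le i\le4).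
\end{gathered}
\end{equation}
Two properties will be used in Section~\ref{sec:many}.
\begin{enumerate}
\item[(F1)] No two of the $31$ forms are proportional. Indeed, each form in \eqref{eq:forms} involves exactly two variables, and these pairs are all different: $g_1c_1$, $g_2c_2$, $g_2c_1$, $g_3c_2$, $g_4c_3$, $g_3c_1$, $g_4c_2$, $g_1c_3$, $g_ir_i$, $g_iw_i$.
\item[(F2)] Each form has a coefficient $\pm1$.
\end{enumerate}
Let $B_k\subset\mathbb R^{15}$ be the open box given by
\[
g_i\in(0.239k,\,0.241k),\qquad c_i\in(0.374k,\,0.376k),\qquad r_i,w_i\in(0.504k,\,0.506k).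
\]
Inserting the endpoints in \eqref{eq:forms} gives, on $B_k$ and in units of $k$,
\begin{equation}\label{eq:sizes}
\begin{gathered}
q_1\in(0.987,\,0.993),\qquad q_2,v_i\in(0.580,\,0.590),\\
u_i\in(0.507,\,0.513),\qquad y_i,z_i\in(0.982,\,0.988).
\end{gathered}
\end{equation}

\begin{definition}
A \emph{gadget} (for $k$) is a point $x\in B_k\cap\mathbb Z^{15}$ at which the $31$ values $\psi_j(x)$ are distinct primes. We write $S(x)$ for the set of these primes; $S(x)\subset(0.239k,\,0.993k)$. Two gadgets are \emph{disjoint} if their sets of primes are disjoint.
\end{definition}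

\begin{lemma}\label{lem:repair}
Let $x$ be a gadget and $P$ any integer. There are targets $t_Q$, $Q\in S(x)$, such that $P$ and every positive multiple $m\le1.002k$ of a prime of $S(x)$ are covered by primes of $S(x)$.
\end{lemma}

\begin{proof}
Every prime of $S(x)$ other than the $c_i$ and $g_i$ exceeds $0.504k$, so its double exceeds $1.008k$. Also $3c_i>1.122k$ and $5g_i>1.195k$. So we must cover $P$, the $31$ primes, the numbers $2c_i$ $(i\le3)$, and the numbers $2g_i,3g_i,4g_i$ $(i\le4)$: a list of $1+31+3+12=47$ entries. Sixteen primes cover two entries each, as follows.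
\begin{center}
\begin{tabular}{llll}
\hline
prime $Q$ & target $t_Q$ & covers & relation\\
\hline
$c_1$ & $g_1$ & $g_1,\ q_1$ & $q_1=g_1+2c_1$\\
$c_2$ & $q_2$ & $q_2,\ 4g_2$ & $4g_2=q_2+c_2$\\
$g_i$ $(i\le4)$ & $r_i$ & $r_i,\ y_i$ & $y_i=r_i+2g_i$\\
$u_i$ $(i\le3)$ & $g_{i+1}$ & $g_{i+1},\ 2c_i$ & $2c_i=g_{i+1}+u_i$\\
$v_1$ & $c_1$ & $c_1,\ 4g_3$ & $4g_3=c_1+v_1$\\
$v_2$ & $c_2$ & $c_2,\ 4g_4$ & $4g_4=c_2+v_2$\\
$v_3$ & $c_3$ & $c_3,\ 4g_1$ & $4g_1=c_3+v_3$\\
$w_i$ $(i\le4)$ & $2g_i$ & $2g_i,\ z_i$ & $z_i=2g_i+w_i$\\
\hline
\end{tabular}
\end{center}
The third column contains all $c_i$, $g_i$, $q_i$, $r_i$, $y_i$, $z_i$ (that is, $3+4+2+4+4+4=21$ primes) and all $2c_i$, $2g_i$, $4g_i$ ($11$ even numbers). The entries left are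
\[
u_1,u_2,u_3,\quad v_1,v_2,v_3,\quad w_1,\dots,w_4,\quad 3g_1,\dots,3g_4,\quad P,
\]
fifteen in all. The primes absent from the first column are $c_3$, $q_1$, $q_2$ and the $r_i,y_i,z_i$, also $1+2+4+4+4=15$. Give them these fifteen entries as targets, one each. Since the $31$ primes are distinct, each has received exactly one target.
\end{proof}

\section{Many disjoint gadgets}\label{sec:many}

\subsection*{Linear equations in primes}
Let $\Lambda$ be the von Mangoldt function: $\Lambda(p^j)=\log p$ for primes $p$ and $j\ge1$, and $\Lambda=0$ at all other integers, including those $\le0$. The following is the main theorem of Green and Tao \cite{GT1} for linear forms; the hypotheses $\mathrm{MN}(s)$ and $\mathrm{GI}(s)$ under which it is stated there are proved in \cite{GT2} and \cite{GTZ}.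

\begin{theorem}\label{thm:GT}
Let $\phi_1,\dots,\phi_J:\mathbb Z^d\to\mathbb Z$ be fixed nonzero linear forms, no two proportional over $\mathbb Q$, and let $K\subset[-N,N]^d$ be a convex body. Then, as $N\to\infty$ and uniformly in $K$,
\[
\sum_{x\in K\cap\mathbb Z^d}\ \prod_{j=1}^J\Lambda(\phi_j(x))=\mathrm{vol}\big(K\cap\{\phi_1>0,\dots,\phi_J>0\}\big)\prod_p\beta_p+o(N^d),
\]
where
\[
\beta_p=p^{-d}\sum_{x\in(\mathbb Z/p\mathbb Z)^d}\ \prod_{j=1}^J\frac p{p-1}\,\mathbf 1_{\phi_j(x)\ne0}.
\]
Moreover $\beta_p=1+O(p^{-2})$, so $\prod_p\beta_p$ converges, and it is positive if every $\beta_p$ is positive.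
\end{theorem}

The factor $\beta_p$ compares the proportion of $x$ modulo $p$ at which no form vanishes with the value $(1-1/p)^J$ that independence would give; it is positive exactly when there is a point modulo $p$ at which no form vanishes. Non-proportionality cannot be dropped: for $d=1$ and $\phi_1=\phi_2=x$ the sum $\sum_{x\le N}\Lambda(x)^2$ has order $N\log N$. We apply the theorem only to boxes $K$. Whether a box is open or closed is immaterial, since its boundary carries $O(N^{d-1})$ lattice points, of total weight $O(N^{d-1}(\log N)^J)$.

\subsection*{Counting gadgets}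
Let $\mathcal G$ be the set of gadgets for $k$.

\begin{lemma}\label{lem:count}
There is an absolute constant $\kappa_1>0$ with $|\mathcal G|\ge\kappa_1k^{15}/(\log k)^{31}$ for all large $k$.
\end{lemma}

\begin{proof}
By (F1), Theorem~\ref{thm:GT} applies to $\psi_1,\dots,\psi_{31}$ with $K=B_k$ and $N=k$. We check that every $\beta_p$ is positive. With all variables equal to $1$, the coordinates and the $u_i$ equal $1$ and the other forms equal $3$; this settles every $p\ne3$. For $p=3$ take
\[
(c_1,c_2,c_3)=(1,-1,1),\qquad(g_1,g_2,g_3,g_4)=(-1,1,-1,1),\qquad r_i=w_i=-g_i .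
\]
Then $(q_1,q_2)=(1,5)$, $(u_1,u_2,u_3)=(1,-1,1)$, $(v_1,v_2,v_3)=(-5,5,-5)$ and $y_i=z_i=g_i=\pm1$, none divisible by $3$.

All forms are positive on $B_k$, and $\mathrm{vol}(B_k)=(0.002k)^{15}$. So there is an absolute $\kappa_0>0$ with
\begin{equation}\label{eq:weighted}
\sum_{x\in B_k\cap\mathbb Z^{15}}\ \prod_{j=1}^{31}\Lambda(\psi_j(x))\ge\kappa_0k^{15}
\end{equation}
for large $k$. Since $0<\psi_j<k$ on $B_k$, each term is at most $(\log k)^{31}$. A point with a nonzero term that is not a gadget has some $\psi_j(x)$ equal to a power $p^e$ with $e\ge2$, or has $\psi_i(x)=\psi_j(x)$ for some $i\ne j$. There are at most $k^{1/2}+k^{1/3}\log_2k=O(k^{1/2})$ such powers below $k$, and the value of $\psi_j(x)$ together with $14$ suitable coordinates determines the last coordinate; this gives $O(k^{14.5})$ points. The equation $\psi_i=\psi_j$ is a nontrivial linear equation by (F1) and has $O(k^{14})$ solutions in $B_k$. These points contribute $O(k^{14.5}(\log k)^{31})=o(k^{15})$ to \eqref{eq:weighted}. Hence $|\mathcal G|(\log k)^{31}\ge\kappa_0k^{15}/2$ for large $k$.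
\end{proof}

\subsection*{Extracting a disjoint family}
A lower bound for $|\mathcal G|$ does not give disjointness: the gadgets might all pass through a few primes. If they are spread evenly over the roughly $k/\log k$ available primes, two of them should share a prime with probability of order $(\log k)/k$. We confirm this on average, by an upper bound for the number of intersecting pairs, and then use Tur\'an's theorem in the following form: a graph with $N$ vertices and $e$ edges has an independent set of size at least $N^2/(N+2e)$. (Order the vertices uniformly at random and keep those that precede all their neighbors. The kept set is independent, and its expected size is $\sum_v 1/(\deg v+1)$, which is at least $N^2/\sum_v(\deg v+1)$ by the Cauchy--Schwarz inequality.)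

\begin{lemma}\label{lem:pairs}
Let $R$ be the number of ordered pairs $(x,x')\in\mathcal G^2$, including those with $x=x'$, such that $S(x)\cap S(x')\ne\emptyset$. Then $R\le\kappa_2k^{29}/(\log k)^{61}$ for all large $k$, with an absolute constant $\kappa_2$.
\end{lemma}

\begin{proof}
We have $R\le\sum_{j,j'}R_{jj'}$, where $R_{jj'}$ counts the pairs with $\psi_j(x)=\psi_{j'}(x')$. Fix $j,j'$ and let $H\subset\mathbb Q^{30}$ be the hyperplane defined by this equation. By (F2) the equation can be solved, with integer coefficients, for one coordinate of $x'$. The other $29$ coordinates then identify $H\cap\mathbb Z^{30}$ with $\mathbb Z^{29}$, and integer linear forms in $(x,x')$ become integer linear forms on $\mathbb Z^{29}$.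

On $H$ the forms $\psi_j(x)$ and $\psi_{j'}(x')$ coincide, so we omit the second and keep the $61$ forms $\psi_i(x)$ $(1\le i\le31)$ and $\psi_h(x')$ $(h\ne j')$. We claim that any two of them are linearly independent on $H$; in particular they are nonzero and not proportional. A linear form on $\mathbb Q^{30}$ that vanishes on $H$ is a multiple of $L=\psi_j(x)-\psi_{j'}(x')$, so a relation on $H$ is an identity on $\mathbb Q^{30}$ of one of three shapes.
\begin{itemize}
\item $\alpha\psi_i(x)+\beta\psi_{i'}(x)=\tau L$ with $i\ne i'$. The part in $x'$ gives $\tau=0$, and then $\alpha=\beta=0$ by (F1).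
\item $\alpha\psi_h(x')+\beta\psi_{h'}(x')=\tau L$ with $h\ne h'$. The part in $x$ gives $\tau=0$, and then $\alpha=\beta=0$ by (F1).
\item $\alpha\psi_i(x)+\beta\psi_h(x')=\tau L$ with $h\ne j'$. The part in $x'$ reads $\beta\psi_h=-\tau\psi_{j'}$, so $\beta=\tau=0$ by (F1), and then $\alpha=0$.
\end{itemize}
Apply Theorem~\ref{thm:GT} to these $61$ forms with $K=[-k,k]^{29}$. The weighted sum is at most $(2k)^{29}\prod_p\beta_p+o(k^{29})=O(k^{29})$. All terms are nonnegative, and each pair counted by $R_{jj'}$ is a point of $K$ at which the $61$ forms are primes exceeding $0.239k$, so its term is at least $(\log(0.239k))^{61}$. Thus $R_{jj'}=O(k^{29}/(\log k)^{61})$. Summing over the $31^2$ fixed systems completes the proof.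
\end{proof}

\begin{proposition}\label{prop:disjoint}
There is an absolute constant $\kappa>0$ such that for all large $k$ there are at least $\kappa k/\log k$ pairwise disjoint gadgets.
\end{proposition}

\begin{proof}
Join two distinct gadgets by an edge when they share a prime. If there are $e$ edges, then $R=|\mathcal G|+2e$. By Tur\'an's theorem and Lemmas~\ref{lem:count} and~\ref{lem:pairs} there is an independent set of size at least
\[
\frac{|\mathcal G|^2}{R}\ge\frac{\kappa_1^2k^{30}(\log k)^{-62}}{\kappa_2k^{29}(\log k)^{-61}}=\frac{\kappa_1^2}{\kappa_2}\cdot\frac k{\log k}.\qedhere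
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The order of the constants is the point: gadgets were defined without reference to $\varepsilon$ or to the bad primes, so the supply $\kappa k/\log k$ is fixed, while the demand shrinks with $\varepsilon$. Put
\[
\varepsilon=\min\Big(\frac1{1000},\frac\kappa3\Big),\qquad s=\lfloor\varepsilon k\rfloor,\qquad l=\lfloor(1+\varepsilon)k\rfloor,\qquad M=s+l,
\]
with $k$ large. Then $M\le(1+2\varepsilon)k\le1.002k$. Let $E$ be the set of primes in $(k,M]$. By the prime number theorem,
\[
|E|\le\pi\big((1+2\varepsilon)k\big)-\pi(k)=(2\varepsilon+o(1))\frac k{\log k}\le3\varepsilon\frac k{\log k}\le\kappa\frac k{\log k}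
\]
for large $k$. By Proposition~\ref{prop:disjoint} we can choose pairwise disjoint gadgets $x_P$, one for each $P\in E$. Let $\mathcal Q$ be the union of the sets $S(x_P)$; its primes lie in $(0.239k,0.993k)$, so they are at most $k$. For $Q\in S(x_P)$ let $t_Q$ be the target given by Lemma~\ref{lem:repair} for the gadget $x_P$ and the integer $P$; disjointness ensures that each $Q\in\mathcal Q$ receives one target only. Let $n\ge0$ lie in the residue class given by Lemma~\ref{lem:crt}, let $1\le i\le l$, and put $m=s+i\in(s,M]$. There are three cases.

If $m$ has a prime factor exceeding $k$, then $m$ equals this prime because $m\le M<2k$. So $m=P\in E$, and $m$ is covered by a prime of $S(x_P)$.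

If $m$ is divisible by a prime of some $S(x_P)$, then $m$ is covered by a prime of $S(x_P)$, by Lemma~\ref{lem:repair} and $m\le1.002k$.

In these two cases Lemma~\ref{lem:crt}(b) gives a prime $Q\in\mathcal Q$ dividing $n+i$, and $a_k(n+i)\ge Q>0.239k>\varepsilon k$.

In the remaining case all prime factors of $m$ are at most $k$ and lie outside $\mathcal Q$. By Lemma~\ref{lem:crt}(a), $m$ divides $a_k(n+i)$, so $a_k(n+i)\ge m\ge s+1>\varepsilon k$.

Thus $a_k(n+i)>\varepsilon k$ for all $1\le i\le\lfloor(1+\varepsilon)k\rfloor$ and all $n\ge0$ in the residue class. This proves Theorem~\ref{thm:main}, and with Corollary~\ref{cor:order} it refutes \eqref{eq:conj}. \qed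

\begin{thebibliography}{9}

\bibitem{GT1}
Green and Tao, \emph{Linear equations in primes}, Ann. of Math. 171 (2010).

\bibitem{GT2}
Green and Tao, Ann. of Math. 175 (2012), 541--566.

\bibitem{GTZ}
Green, Tao and Ziegler, Ann. of Math. 176 (2012), 1231--1372.

\bibitem{source}
``Very recently two old problems on consecutive integers were settled. Catalan conjectured that 8 and 9 are the only consecutive powers. Pirst [sic] of all observe that'', \texttt{http://ftp.renyi.hu/\textasciitilde p\_erdos/1975-07.pdf}

\end{thebibliography}
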